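\title{Induced Subgraph Problems for Non-Trivial Hereditary Properties\\ Have No Polynomial Kernels}

\begin{abstract}
For a graph property $\Pi$, the problem $\Pi$-\textsc{Induced Subgraph} asks whether a given graph has $k$ vertices that induce a graph in $\Pi$; the parameter is $k$. We prove that for every non-trivial hereditary property $\Pi$ this problem has no polynomial kernel, and not even a polynomial compression into an arbitrary language, unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$. This confirms a conjecture. No decidability assumption on $\Pi$ is made. The proof combines many instances of \textsc{Independent Set} into one by placing between them the edges of a graph, supplied as advice, in which moderately large disjoint vertex sets always span a prescribed induced subgraph. The same method excludes compressions of a gap version of the problem, in which sizes $k$ and $k^{\delta}$ have to be distinguished, and it has consequences for compressions of subexponential size.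
\end{abstract}

\section{Introduction}

\subsection{The question}

Graphs are finite and simple, and the graph without vertices is allowed. A \emph{graph property} $\Pi$ is a class of graphs closed under isomorphism. It is \emph{hereditary} if it is closed under taking induced subgraphs, and \emph{non-trivial} if it contains infinitely many pairwise non-isomorphic graphs and also excludes infinitely many. For a fixed property $\Pi$, the problem $\Pi$-\textsc{Induced Subgraph} is the following.
\begin{quote}
\emph{Input:} a graph $G$ and an integer $k\ge0$.\\
\emph{Question:} does $G$ have a set of $k$ vertices that induces a graph in $\Pi$?\\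
\emph{Parameter:} $k$.
\end{quote}
We call a vertex set that induces a graph in $\Pi$ a \emph{$\Pi$-set}. A \emph{polynomial kernel} is a polynomial-time algorithm that maps every instance $(G,k)$ to an equivalent instance $(G',k')$ of the same problem such that $|V(G')|+k'$ is at most a polynomial in $k$. It is a guarantee for preprocessing: whatever the size of $G$, an equivalent instance of size polynomial in $k$ alone can be found efficiently.

How small a kernel can one hope for? Let $R(r,s)$ be the Ramsey number, the least $n$ such that every graph on $n$ vertices has a clique on $r$ or an independent set on $s$ vertices. We use the standard bound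
\begin{equation}\label{eq:ramsey}
R(r,s)\le\binom{r+s-2}{r-1}\qquad(r,s\ge1),
\end{equation}
which gives $R(k,k)\le 4^{k-1}$ for $k\ge1$. If $\Pi$ contains all complete and all edgeless graphs, then for $k\ge1$ every graph with at least $4^k$ vertices is a yes-instance and may be replaced by $(K_1,1)$. So for $k\ge1$ there is a kernel with fewer than $4^k$ vertices (for $k=0$ every instance is a yes-instance), and the question is whether ``exponential'' can be improved to ``polynomial''.

The simplest property suggests that it cannot. Let $\Pi$ be the class of edgeless graphs, so that the problem is \textsc{Independent Set}. The join of $t$ graphs (all edges between different graphs are added) has an independent set of size $k$ if and only if one of the $t$ graphs has one. The parameter has not grown with $t$. A polynomial kernel would therefore squeeze the disjunction of $t$ arbitrary questions into a number of bits that does not depend on $t$, and a counting argument (Lemma~\ref{lem:fs}) turns this into $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.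

It is known that $\Pi$-\textsc{Induced Subgraph} has no polynomial kernel unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$ for many non-trivial hereditary properties, among them cographs, chordal, interval, split, perfect and cluster graphs, and that such hardness carries over from $\Pi$ to the class of complements. The question treated here was posed in \cite{thesis}: ``It would be interesting to know whether there are any non-trivial hereditary properties $\Pi$ for which $\Pi$-Induced Subgraph has a polynomial sized kernel. We conjecture that there are none.'' The assumptions under which it is asked are $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$ and $\mathrm{FPT}\ne\mathrm W[1]$. We prove the conjecture, and only the first assumption is needed.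

\subsection{Results}

A language is in $\mathrm{NP/poly}$ if it is accepted by a nondeterministic polynomial-time machine that receives, besides its input, an advice string of polynomial length depending only on the input length. The class $\mathrm{coNP/poly}$ consists of the complements, and $\mathrm{coNTIME}(T)/\ell$ is defined in the same way with time $T$ and $\ell$ bits of advice.

A \emph{compression with output length} $\ell(k)$ of a problem, or promise problem, with instances $(G,k)$ consists of a polynomial-time algorithm that maps every pair $(G,k)$ to a string of length at most $\ell(k)$, and of two disjoint sets $T_{\mathrm{yes}},T_{\mathrm{no}}$ of strings such that yes-instances are mapped into $T_{\mathrm{yes}}$ and no-instances into $T_{\mathrm{no}}$. It is a \emph{polynomial compression} if $\ell$ is a polynomial. A polynomial kernel is a polynomial compression: write $G'$ as an adjacency matrix and $k'$ as an integer, and let $T_{\mathrm{yes}},T_{\mathrm{no}}$ be the encoded yes- and no-instances. The sets $T_{\mathrm{yes}},T_{\mathrm{no}}$ need not be decidable.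

\begin{theorem}\label{thm:main}
If $\Pi$ is a non-trivial hereditary property and $\Pi$-\textsc{Induced Subgraph} has a polynomial compression (in particular, if it has a polynomial kernel), then $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.
\end{theorem}

\begin{corollary}\label{cor:dichotomy}
Assume $\mathrm{NP}\not\subseteq\mathrm{coNP/poly}$, and let $\Pi$ be hereditary. Then $\Pi$-\textsc{Induced Subgraph} has a polynomial kernel if and only if $\Pi$ is trivial, that is, finite up to isomorphism or the class of all graphs.
\end{corollary}

For the next result $\Pi$ need not be hereditary. Let $\alpha(G)$ be the independence number of $G$, and call a graph \emph{$H$-free} if it has no induced subgraph isomorphic to $H$.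

\begin{theorem}\label{thm:gap}
Let $H$ be a graph with $h\ge2$ vertices and let $0<\delta<1$. Unless $\mathrm{NP}\subseteq\mathrm{coNP/poly}$, there is no polynomial compression for the following promise problem on pairs $(G,k)$:
\begin{itemize}
\item \textup{YES:} $\alpha(G)\ge k$;
\item \textup{NO:} every $H$-free induced subgraph of $G$ has fewer than $k^{\delta}$ vertices.
\end{itemize}
Hence, under the same assumption, for every class $\Pi$ that contains all edgeless graphs and consists of $H$-free graphs, hereditary or not, there is no polynomial compression for distinguishing ``some $\Pi$-set of size $k$'' from ``no $\Pi$-set of size at least $k^{\delta}$''. The same holds if $\Pi$ contains all complete graphs instead of all edgeless ones.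
\end{theorem}

(If $H$ has an edge, YES and NO exclude each other, because an independent set is then $H$-free. If $H$ is edgeless, a large edgeless graph with $k=|V(G)|$ satisfies both YES and NO. Then no compression exists, because $T_{\mathrm{yes}}$ and $T_{\mathrm{no}}$ are disjoint, and the first assertion holds trivially.)

The last result concerns compressions of subexponential size. Let HIS (``half independent set'') be the problem to decide, for a graph $\Gamma$ with an even number $\nu=2\kappa\ge4$ of vertices, whether $\alpha(\Gamma)\ge\kappa$. It is NP-complete (Section~\ref{sec:or}).

\begin{theorem}\label{thm:subexp}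
Let $\Pi$ be a non-trivial hereditary property, $0<\gamma<1$ and $0<\eta<\gamma/(2+2\gamma)$. If $\Pi$-\textsc{Induced Subgraph} has a compression with output length $2^{O(k^{\eta})}$, then non-membership in \textup{HIS} on $\nu$-vertex graphs can be decided by a nondeterministic machine in time $2^{O(\nu^{\gamma})}$ with $2^{O(\nu^{\gamma})}$ bits of advice. In particular, if such compressions exist for every $\eta>0$, then $\mathrm{NP}\subseteq\bigcap_{\gamma>0}\mathrm{coNTIME}(2^{n^{\gamma}})/2^{n^{\gamma}}$.
\end{theorem}

\subsection{The idea}

The join works for edgeless graphs because a solution cannot use two of the combined graphs at once. For other properties it fails. If $\Pi$ is the class of cluster graphs (disjoint unions of cliques), one vertex from each of $t$ joined graphs gives a clique, which is a solution of size $t$. We therefore put between the combined graphs neither all edges nor none, but the edges of a random-like graph $R$. For a suitable graph $H\notin\Pi$ with $h$ vertices, any $h$ disjoint and sufficiently large vertex sets of $R$ span an induced copy of $H$. A solution that spreads over several of the combined graphs then contains $H$, except for a small error. To make this error harmless,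 every vertex is first blown up into a large independent set.

We cannot write down such an $R$ efficiently, but we need not: $R$ depends only on the number and the order of the combined graphs, so it can be given as advice, and the conclusion $\mathrm{NP}\subseteq\mathrm{coNP/poly}$ allows advice anyway.

Section~\ref{sec:structure} extracts from heredity the only facts about $\Pi$ that are used, and Sections~\ref{sec:or} and~\ref{sec:rich} provide the two tools. Section~\ref{sec:cluster} carries out the argument for cluster graphs, Section~\ref{sec:general} in general, and Sections~\ref{sec:subexp} and~\ref{sec:gap} prove the two variants.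

\section{Colorable graphs inside a hereditary property}\label{sec:structure}

Let $\mathcal C_a$ be the class of $a$-colorable graphs, so that $\mathcal C_1$ is the class of edgeless graphs and $\mathcal C_1\subseteq\mathcal C_2\subseteq\cdots$. Let $\overline\Pi$ be the class of complements of the graphs in $\Pi$. If $\Pi$ is non-trivial and hereditary, then so is $\overline\Pi$. Moreover, $(G,k)$ is a yes-instance for $\Pi$ if and only if $(\overline G,k)$ is one for $\overline\Pi$, so a compression for one property yields a compression for the other with the same output length. In all statements about compressions we may therefore replace $\Pi$ by $\overline\Pi$.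

\begin{lemma}\label{lem:structure}
Let $\Pi$ be a non-trivial hereditary property. After possibly replacing $\Pi$ by $\overline\Pi$, there are an integer $a\ge1$ and a graph $H\in\mathcal C_{a+1}\setminus\mathcal C_a$ such that
\[
\mathcal C_a\subseteq\Pi\subseteq\{H\text{-free graphs}\}.
\]
\end{lemma}

\begin{proof}
Since $\Pi$ contains infinitely many graphs, it contains arbitrarily large ones. By Ramsey's theorem and heredity it contains arbitrarily large edgeless graphs or arbitrarily large complete graphs, hence, by heredity again, all edgeless graphs or all complete graphs. In the second case we pass to $\overline\Pi$. So let $\mathcal C_1\subseteq\Pi$. Some graph $X$ is not in $\Pi$, and $X\in\mathcal C_m$ for every $m\ge|V(X)|$, so only finitely many $m$ satisfy $\mathcal C_m\subseteq\Pi$. Let $a\ge1$ be the largest such $m$, and choose $H\in\mathcal C_{a+1}\setminus\Pi$. Then $H\notin\mathcal C_a$ because $\mathcal C_a\subseteq\Pi$. By heredity no graph in $\Pi$ has an induced subgraph isomorphic to $H$.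
\end{proof}

For example, cographs (the $P_4$-free graphs), cluster graphs (the $P_3$-free graphs) and chordal graphs contain all edgeless graphs and miss $P_4$, $P_3$ and $C_4$, respectively. These three graphs are bipartite, so $a=1$. Perfect graphs contain all bipartite graphs but not the $3$-colorable graph $C_5$, so $a=2$ and $H=C_5$ is possible. For $K_{r}$-free graphs, $r\ge2$, we have $a=r-1$ and may take $H=K_r$.

The point of the lemma is that the number of colors on its two sides matches: every union of $a$ independent sets is allowed in $\Pi$, whereas the forbidden graph $H$ splits into just one independent set more.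

\section{Combining many instances into a short string}\label{sec:or}

The next lemma is the Fortnow--Santhanam argument. It says that a map from $t$-tuples to strings of length less than $t$ cannot record whether some entry of the tuple is a yes-instance, unless no-instances have short nondeterministic proofs. The reason is that many tuples have the same image. A string $z\in T_{\mathrm{no}}$ certifies at once that every entry of every tuple mapped to $z$ is not a yes-instance, and a few strings $z$ suffice to cover all no-instances.

\begin{lemma}\label{lem:fs}
Let $P_{\mathrm{yes}},P_{\mathrm{no}}\subseteq\{0,1\}^n$ be disjoint, let $T_{\mathrm{yes}},T_{\mathrm{no}}$ be disjoint sets of strings, let $t\ge s+1$, and let $\Phi$ map $t$-tuples of strings of length $n$ to strings of length at most $s$ such that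
\begin{itemize}
\item $\Phi(x_1,\dots,x_t)\in T_{\mathrm{yes}}$ if some $x_i\in P_{\mathrm{yes}}$;
\item $\Phi(x_1,\dots,x_t)\in T_{\mathrm{no}}$ if all $x_i\in P_{\mathrm{no}}$.
\end{itemize}
Then there is a set $S\subseteq T_{\mathrm{no}}$ of at most $n+1$ strings of length at most $s$ such that every $x\in P_{\mathrm{no}}$ occurs in some tuple that $\Phi$ maps into $S$, and no $x\in P_{\mathrm{yes}}$ occurs in such a tuple.
\end{lemma}

\begin{proof}
The second property holds for every $S\subseteq T_{\mathrm{no}}$, since a tuple with an entry in $P_{\mathrm{yes}}$ is mapped into $T_{\mathrm{yes}}$. For the first, let $Q\subseteq P_{\mathrm{no}}$ be non-empty. The map $\Phi$ sends $Q^t$ into fewer than $2^{s+1}$ strings, all in $T_{\mathrm{no}}$, so some $z\in T_{\mathrm{no}}$ has at least $|Q|^t/2^{s+1}$ preimages in $Q^t$. Let $Y\subseteq Q$ be the set of all entries of these preimages. The preimages lie in $Y^t$, so $|Y|^t\ge|Q|^t/2^{s+1}$, and since $t\ge s+1$ we get $|Y|\ge|Q|/2$. Put $z$ into $S$, replace $Q$ by $Q\setminus Y$, and repeat as long as $Q$ is non-empty. Starting with $Q=P_{\mathrm{no}}$, which has at most $2^n$ elements, fewer than one element is left after at most $n+1$ steps.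
\end{proof}

We shall use the lemma as follows. Given $S$ and whatever is needed to evaluate $\Phi$ as advice, consider the \emph{guessing procedure}: on input $x\in\{0,1\}^n$, guess a $t$-tuple that has $x$ as an entry, compute its image under $\Phi$, and accept if and only if the image is in $S$. It accepts every $x\in P_{\mathrm{no}}$ and no $x\in P_{\mathrm{yes}}$.

\paragraph{The problem to be combined.}
We shall take \textsc{Independent Set} with the threshold fixed by the order of the graph, so that all combined instances have the same threshold. This is the problem HIS. It is clearly in NP, and it is NP-complete by the following reduction from \textsc{Independent Set}. Let $(\Gamma,\kappa)$ be an instance with $\nu$ vertices; we may assume $2\le\kappa\le\nu$, the other cases being trivial. If $\nu=2\kappa$, nothing has to be done. If $\nu<2\kappa$, add $2\kappa-\nu$ vertices adjacent to all other vertices. As $\kappa\ge2$, this does not change the answer, and the order becomes $2\kappa$. If $\nu>2\kappa$, add $\nu-2\kappa$ isolated vertices and raise the threshold by $\nu-2\kappa$ to $\nu-\kappa$, which is half of the new order $2\nu-2\kappa$.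

We encode a graph with vertex set $[\nu]=\{1,\dots,\nu\}$, $\nu\ge2$, by the $n=\binom\nu2$ bits above the diagonal of its adjacency matrix. Every string of length $n$ is then a graph, and $n$ determines $\nu$.

\section{Graphs rich in copies of a fixed graph}\label{sec:rich}

\begin{definition}
Let $H$ be a graph on $\{1,\dots,h\}$ and $q\ge1$. A graph $R$ is \emph{$(H,q)$-rich} if for all pairwise disjoint $q$-element sets $A_1,\dots,A_h\subseteq V(R)$ there are $x_j\in A_j$ such that, for all $j\ne j'$, $x_jx_{j'}\in E(R)$ if and only if $jj'\in E(H)$.
\end{definition}

\begin{lemma}\label{lem:rich}
Let $H$ be a graph on $\{1,\dots,h\}$, $h\ge2$, let $N\ge2$, and let $q\ge h$ be a prime with $q>c_0\ln N$, where $c_0=h2^{\binom h2}$. Then there is an $(H,q)$-rich graph on $N$ vertices.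
\end{lemma}

A random graph is the natural candidate. There are at most $N^{hq}$ choices of the sets $A_1,\dots,A_h$, and we want $q$ to be of order $\log N$. For a union bound a fixed choice should therefore fail only with probability $\exp(-\Omega(q^2))$. The $q$ independent trials given by $q$ disjoint transversals are too few for that. But for trials to be independent it is enough that no two of them share a \emph{pair} of vertices, and lines over the field $\mathbb Z_q$ give $q^2$ such trials.

\begin{proof}
Let $R$ be a uniformly random graph on $N$ vertices. Fix $A_1,\dots,A_h$ and bijections between each $A_j$ and $\mathbb Z_q$. For $(\lambda,\mu)\in\mathbb Z_q^2$ consider the transversal whose element $x_j\in A_j$ corresponds to $\lambda+j\mu$. If the transversals of $(\lambda,\mu)$ and $(\lambda',\mu')$ agree in two places $j\ne j'$, then subtraction gives $(j-j')(\mu-\mu')=0$ in $\mathbb Z_q$. Since $1\le j,j'\le h\le q$ are distinct modulo the prime $q$, we get $\mu=\mu'$ and then $\lambda=\lambda'$. So two different transversals share at most one vertex. The $q^2$ events ``the adjacencies among $x_1,\dots,x_h$ are those of $H$'' thus depend on disjoint sets of vertex pairs. They are independent, each of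 probability $2^{-\binom h2}$, and all of them fail with probability at most $\exp(-2^{-\binom h2}q^2)$. There are at most $N^{hq}$ choices of $(A_1,\dots,A_h)$, and $N^{hq}\exp(-2^{-\binom h2}q^2)<1$ because $q>c_0\ln N$. So some graph $R$ fails for no choice.
\end{proof}

In our constructions $G$ copies $R$ only on some pairs of vertices and has no edges elsewhere. Let $\mathcal A$ be a set of unordered pairs of distinct vertices of $R$. We call these pairs \emph{active}, and let $G$ be the graph with $V(G)=V(R)$ and $E(G)=E(R)\cap\mathcal A$. Two disjoint vertex sets are called active if every pair between them is active.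

\begin{lemma}\label{lem:plant}
Let $R$ be $(H,q)$-rich and let $G$ be as above. Suppose that $S\subseteq V(G)$ contains pairwise disjoint $q$-sets $A_1,\dots,A_h$ such that for all $j\ne j'$ one of the following holds:
\begin{enumerate}
\item[\textup{(i)}] $A_j$ and $A_{j'}$ are active;
\item[\textup{(ii)}] no pair between $A_j$ and $A_{j'}$ is active, and $jj'\notin E(H)$.
\end{enumerate}
Then $G[S]$ has an induced subgraph isomorphic to $H$. In particular, this is so if $S$ contains $hq$ vertices every two of which form an active pair.
\end{lemma}

\begin{proof}
Take $x_j\in A_j$ from the definition of richness. In case (i), $x_jx_{j'}$ is an edge of $G$ if and only if it is an edge of $R$, that is, if and only if $jj'\in E(H)$. In case (ii), $x_jx_{j'}\notin E(G)$ and $jj'\notin E(H)$. So $G[\{x_1,\dots,x_h\}]\cong H$. For the last assertion, split the $hq$ vertices into $h$ sets of size $q$; then (i) holds throughout.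
\end{proof}

\section{Cluster graphs}\label{sec:cluster}

We first show the construction for cluster graphs, where $a=1$ and $H=P_3$ with vertices $1,2,3$ and edges $12,23$. Let $\Gamma_1,\dots,\Gamma_t$ be graphs on $[\nu]$, $\nu=2\kappa\ge4$. We want a graph $G$ and a number $k$, with $k$ polynomial in $\nu$ and $\log t$, such that $G$ has a $k$-set inducing a cluster graph if and only if $\alpha(\Gamma_i)\ge\kappa$ for some $i$.

If we place the $\Gamma_i$ side by side and put the edges of a rich graph between them, then a solution cannot use many vertices from two different $\Gamma_i$. But it may use a few vertices from several of them, and we cannot hope to prevent this: by Ramsey's theorem, whatever edges we put between the $\Gamma_i$, some vertices from about $\log t$ different $\Gamma_i$ form a clique or an independent set. We therefore blow up the vertices so that the thresholds $\kappa-1$ and $\kappa$ move further apart than this unavoidable error.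

We keep only the edges of $R$ also \emph{inside} each blown-up $\Gamma_i$. For cluster graphs alone one could instead join adjacent parts completely, but for other properties this fails. Complete multipartite graphs, for instance, are cographs, so if some $\Gamma_i$ is complete, its whole blow-up would be a solution for cographs, although $\alpha(\Gamma_i)=1$.

Let $q=O(\log(t\nu))$ be a suitable prime, $M=\nu(3q)^2+1$ and $k=M\kappa$. Take pairwise disjoint parts $P_{i,x}$, $i\in[t]$, $x\in[\nu]$, of $M$ vertices each, and a $(P_3,q)$-rich graph $R$ on their union. (How to choose $q$ is explained in Section~\ref{sec:general}.) Two parts $P_{i,x}$ and $P_{i',y}$ are active if $i\ne i'$, or if $i=i'$ and $xy\in E(\Gamma_i)$. No other pairs of vertices are active; in particular, no pairs inside a part are. The edges of $G$ are the active edges of $R$.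

If $I$ is an independent set of size $\kappa$ in $\Gamma_i$, then $\bigcup_{x\in I}P_{i,x}$ contains no active pair. It is an independent set of size $k$ and so induces a cluster graph.

Conversely, let $|S|=k$ and let $G[S]$ be a cluster graph, hence $P_3$-free. Call a part \emph{heavy} if it contains at least $3q$ vertices of $S$, and \emph{light} otherwise. Two heavy parts $Q_1,Q_2$ cannot be active. Otherwise choose disjoint $q$-sets $A_1,A_3\subseteq S\cap Q_1$ and $A_2\subseteq S\cap Q_2$. Between $A_1$ and $A_3$ no pair is active, and $13\notin E(P_3)$; the other two pairs of sets are active. Lemma~\ref{lem:plant} gives an induced $P_3$, a contradiction. So all heavy parts have the same index $i$, and their indices $x$ form an independent set of $\Gamma_i$, say of size $\beta$. (If there is no heavy part, take $\beta=0$ and any $i$.) Moreover, $S$ has vertices with fewer than $3q$ different indices $i$, since $3q$ vertices with distinct $i$ would be pairwise active. Therefore fewer than $3q\cdot\nu$ parts meet $S$, and the light ones contribute at most $\nu(3q)^2=M-1$ vertices. Altogether $M\kappa=|S|\le M\beta+M-1$, which implies $\beta\ge\kappa$.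

So $G$ expresses the disjunction of $t$ instances of HIS with parameter $k=O(\nu^2\log^2(t\nu))$. The number $t$ enters only through its logarithm, so we may take $t$ larger than any given polynomial in $k$, as Lemma~\ref{lem:fs} demands.

\section{All non-trivial hereditary properties}\label{sec:general}

\subsection{The construction}

Let $\mathcal C_a\subseteq\Pi\subseteq\{H\text{-free graphs}\}$ with $H\in\mathcal C_{a+1}\setminus\mathcal C_a$, as in Lemma~\ref{lem:structure}. Write
\[
V(H)=\{1,\dots,h\}=U_1\sqcup\dots\sqcup U_{a+1},
\]
where each $U_r$ is independent in $H$. Each $U_r$ is non-empty since $H\notin\mathcal C_a$, so $h\ge a+1\ge2$.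

What is new if $a\ge2$? With the previous construction, a solution could consist of independent sets from $a$ different graphs $\Gamma_i$, because their union is $a$-colorable and hence in $\Pi$. Its size would be governed by a sum of $a$ independence numbers, and the maximum of that sum is not what we want to know. The remedy is to add $a-1$ very large independent parts $D_1,\dots,D_{a-1}$, active to each other and to everything else. A solution of the required size has to use all of them, and this leaves a single color for the $\Gamma_i$.

Let $\Gamma_1,\dots,\Gamma_t$ be graphs on $[\nu]$, where $t\ge1$ and $\nu=2\kappa\ge4$. Let $q$ be the smallest prime with $q\ge C\log_2(t\nu)$, where $C$ is a constant depending only on $a$ and $H$, to be fixed in Lemma~\ref{lem:q}. Put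
\begin{equation}\label{eq:params}
M=\nu(hq)^2+1,\qquad L=M(a\nu+2),\qquad k=(a-1)L+M\kappa .
\end{equation}
The vertex set $W$ is the disjoint union of \emph{parts}: the parts $P_{i,x}$ for $i\in[t]$, $x\in[\nu]$, of size $M$ each, and the parts $D_1,\dots,D_{a-1}$ of size $L$ each. The union $\bigcup_xP_{i,x}$ is called the $i$-th \emph{group}. The following pairs of distinct parts are active, that is, all vertex pairs between them are active:
\begin{itemize}
\item $P_{i,x}$ and $P_{i',y}$ with $i\ne i'$;
\item $P_{i,x}$ and $P_{i,y}$ with $xy\in E(\Gamma_i)$;
\item $D_j$ and any other part.
\end{itemize}
No other vertex pairs are active; in particular, no pairs inside a part are. Let $R$ be an $(H,q)$-rich graph on $W$, and let $G$ have vertex set $W$ and as edges the active edges of $R$ (Figure~\ref{fig:parts}). We choose $R$ depending only on $t$ and $\nu$, not on the graphs $\Gamma_i$. This is possible because $W$ and $q$ depend only on $t$ and $\nu$.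

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[dashed] (-0.6,-0.6) rectangle (2.1,2.1);
\draw[dashed] (4.4,-0.6) rectangle (7.1,2.1);
\draw (0,1.5) -- (1.5,1.5) -- (1.5,0) -- (0,0);
\draw (5,0) rectangle (6.5,1.5);
\draw (5,0) -- (6.5,1.5);
\draw (5,1.5) -- (6.5,0);
\draw[very thick] (2.1,0.75) -- (4.4,0.75);
\draw[very thick] (2.3,3.0) -- (1.2,2.1);
\draw[very thick] (4.2,3.0) -- (5.3,2.1);
\draw[fill=gray!40] (3.25,3.3) ellipse (1.4 and 0.4);
\node at (3.25,3.3) {$D_1$};
\draw[fill=gray!40] (0,1.5) circle (0.36);
\draw[fill=white] (1.5,1.5) circle (0.36);
\draw[fill=gray!40] (1.5,0) circle (0.36);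
\draw[fill=white] (0,0) circle (0.36);
\draw[fill=white] (5,1.5) circle (0.36);
\draw[fill=white] (6.5,1.5) circle (0.36);
\draw[fill=white] (6.5,0) circle (0.36);
\draw[fill=white] (5,0) circle (0.36);
\node at (0,1.5) {\scriptsize $P_{1,1}$};
\node at (1.5,1.5) {\scriptsize $P_{1,2}$};
\node at (1.5,0) {\scriptsize $P_{1,3}$};
\node at (0,0) {\scriptsize $P_{1,4}$};
\node at (5,1.5) {\scriptsize $P_{2,1}$};
\node at (6.5,1.5) {\scriptsize $P_{2,2}$};
\node at (6.5,0) {\scriptsize $P_{2,3}$};
\node at (5,0) {\scriptsize $P_{2,4}$};
\end{tikzpicture}
\caption{The parts of $G$ for $a=2$, $t=2$, $\nu=4$, where $\Gamma_1$ is a path and $\Gamma_2$ is complete. Circles are parts $P_{i,x}$ of $M$ vertices, the ellipse is the part $D_1$ of $L$ vertices, and dashed boxes are groups. All parts are independent sets. A thin line joins two active parts of a group; a thick line at a box stands for lines to all parts in it. Between active parts $G$ copies $R$; between other parts it has no edges. The gray parts form a solution: two colors, $L+2M=k$ vertices.}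
\label{fig:parts}
\end{figure}

\begin{lemma}\label{lem:q}
If $C$ is large enough in terms of $a$ and $H$, then an $(H,q)$-rich graph on $W$ exists. Moreover, with constants depending only on $a$ and $H$, we have $q=O(\log(t\nu))$ and
\begin{equation}\label{eq:k}
k=O\bigl(\nu^2\log^2(t\nu)\bigr).
\end{equation}
\end{lemma}

\begin{proof}
The number of vertices is $N=|W|=M\bigl(t\nu+(a-1)(a\nu+2)\bigr)$. Here $(a-1)(a\nu+2)\le a\cdot 3a\nu\le3a^2t\nu$ and $M\le2\nu h^2q^2$, so
\[
N\le 2\nu h^2q^2\cdot(1+3a^2)\,t\nu\le 8a^2h^2q^2(t\nu)^2 .
\]
Since $\ln(t\nu)\le\log_2(t\nu)\le q/C$, we obtain
\[
c_0\ln N\le c_0\bigl(\ln(8a^2h^2)+2\ln q\bigr)+\frac{2c_0}{C}\,q .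
\]
If $C\ge8c_0$, the last term is at most $q/4$. The other term is at most $q/2$ for all $q$ above a bound depending only on $a$ and $h$, and $q\ge C\log_2(t\nu)\ge C$ exceeds this bound, and also $h$, if $C$ is large. Then $q\ge h$ and $q>c_0\ln N$, so Lemma~\ref{lem:rich} applies.

By Bertrand's postulate (for every integer $m\ge1$ there is a prime $p$ with $m<p\le2m$), $q\le2\lceil C\log_2(t\nu)\rceil=O(\log(t\nu))$. Finally, $M=O(\nu q^2)$, hence $k\le M\bigl((a-1)(a\nu+2)+\nu\bigr)=O(\nu^2q^2)$.
\end{proof}

\begin{lemma}\label{lem:equiv}
The graph $G$ has a $\Pi$-set of size $k$ if and only if $\alpha(\Gamma_i)\ge\kappa$ for some $i$.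
\end{lemma}

\begin{proof}
Suppose that $\Gamma_i$ has an independent set $I$ with $|I|=\kappa$. Then $\bigcup_{x\in I}P_{i,x}$ contains no active pair, so it is independent in $G$, and so is each $D_j$. The union of these $a$ independent sets has $M\kappa+(a-1)L=k$ vertices and induces a graph in $\mathcal C_a\subseteq\Pi$.

Conversely, let $|S|=k$ and $G[S]\in\Pi$. Then $G[S]$ is $H$-free. Call a part \emph{heavy} if it contains at least $hq$ vertices of $S$, and \emph{light} otherwise.

(a) \emph{No $a+1$ heavy parts are pairwise active.} Suppose that $Q_1,\dots,Q_{a+1}$ are such parts. For each $r$ choose pairwise disjoint $q$-sets $A_j\subseteq S\cap Q_r$, one for each $j\in U_r$; this is possible since $|U_r|\le h$. If $j,j'$ lie in different classes, $A_j$ and $A_{j'}$ are active. If they lie in the same class $U_r$, no pair between $A_j$ and $A_{j'}$ is active, and $jj'\notin E(H)$ because $U_r$ is independent. By Lemma~\ref{lem:plant}, $G[S]$ has an induced $H$, a contradiction.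

(b) \emph{$S$ meets fewer than $hq$ groups.} Otherwise $S$ contains $hq$ vertices from distinct groups. They are pairwise active, and Lemma~\ref{lem:plant} gives an induced $H$ in $G[S]$, a contradiction.

By (b), $S$ meets at most $\nu hq$ parts $P_{i,x}$, so the light ones among them contribute at most $\nu(hq)^2=M-1$ vertices to $S$. Let $\beta$ be the number of heavy parts $P_{i,x}$. They lie in at most $a$ groups, since heavy parts from $a+1$ different groups would violate (a). Thus $\beta\le a\nu$. Moreover,
\begin{equation}\label{eq:S}
|S|\le\bigl|S\cap(D_1\cup\dots\cup D_{a-1})\bigr|+M\beta+(M-1).
\end{equation}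

\emph{Every $D_j$ is heavy.} Suppose that some $D_j$ is light. It contributes fewer than $hq\le\nu(hq)^2<M$ vertices, so by \eqref{eq:S}
\[
|S|<(a-2)L+M+Ma\nu+M=(a-2)L+M(a\nu+2)=(a-1)L\le k,
\]
a contradiction.

Now $D_1,\dots,D_{a-1}$ are $a-1$ heavy parts, active to each other and to all $P_{i,x}$. By (a), no two heavy parts $P_{i,x}$ are active. Hence they all lie in one group $i$, and the corresponding $x$ form an independent set of $\Gamma_i$ of size $\beta$. (If $\beta=0$, take any $i$.) By \eqref{eq:S},
\[
(a-1)L+M\kappa=|S|\le(a-1)L+M\beta+M-1 ,
\]
so $\beta\ge\kappa$ and $\alpha(\Gamma_i)\ge\kappa$.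
\end{proof}

The two inclusions for $\Pi$ are used one each: $\mathcal C_a\subseteq\Pi$ for the first implication, $H$-freeness for the second. That $H$ is $(a+1)$-colorable enters in (a), and there it is essential: each heavy part is an independent set of $G$, so $a+1$ heavy parts can only produce $(a+1)$-colorable graphs.

\subsection{Proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:dichotomy}}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:structure} and the remark preceding it, we may assume that $\Pi$ is as in the construction. Suppose that there is a compression with output length at most $k^c+c$ for an integer $c\ge1$. For even $\nu\ge4$ put $t=\nu^{3c+1}$. By \eqref{eq:k}, $k=O(\nu^2\log^2\nu)=O(\nu^3)$, so the outputs for our graphs have length at most some $s=O(\nu^{3c})$, and $t\ge s+1$ for all large $\nu$.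

Let $\Phi(\Gamma_1,\dots,\Gamma_t)$ be the output of the compression on $(G,k)$. By Lemma~\ref{lem:equiv} it lies in $T_{\mathrm{yes}}$ if some $\Gamma_i$ is a yes-instance of HIS, and in $T_{\mathrm{no}}$ if all $\Gamma_i$ are no-instances. So Lemma~\ref{lem:fs} applies, where $P_{\mathrm{yes}}$ and $P_{\mathrm{no}}$ are the yes- and no-instances with vertex set $[\nu]$ and $n=\binom\nu2$. Let $S_\nu$ be the resulting set. Both $R$ and $S_\nu$ have polynomial size in $\nu$, and given $R$, together with the numbers $t$ and $q$ and the partition of $W$ into parts, the map $\Phi$ is computable in polynomial time. With all these data as advice, which depends only on $\nu$, the guessing procedure of Section~\ref{sec:or} runs in polynomial time and accepts exactly the no-instances of HIS. The finitely many small $\nu$ are handled by a table. Hence $\mathrm{HIS}\in\mathrm{coNP/poly}$.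

Every language in NP has a polynomial-time many-one reduction to HIS. Given the advice for all $\nu$ up to the polynomial bound on the order of the graphs it produces, we conclude that $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dichotomy}]
A hereditary property that misses a graph $X$ misses all of the infinitely many graphs that contain $X$ as an induced subgraph. So a trivial hereditary property is finite or the class of all graphs. In these cases we give a kernel; note that $(K_1,2)$ is always a no-instance.

If $\Pi$ is the class of all graphs, output $(K_1,1)$ if $|V(G)|\ge k$, and $(K_1,2)$ otherwise. If $\Pi$ is finite, let $c$ be the maximum order of its members, with $c=-1$ if $\Pi$ is empty. If $k>c$, output $(K_1,2)$. If $k\le c$, decide the instance by testing all $k$-subsets, in polynomial time since $c$ is a constant. Output $(K_1,2)$ if the answer is no, and $(F,k)$ with a fixed $k$-vertex graph $F\in\Pi$ if it is yes. If $\Pi$ is non-trivial, a polynomial kernel is excluded by Theorem~\ref{thm:main}.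
\end{proof}

\section{Compressions of subexponential size}\label{sec:subexp}

By \eqref{eq:k} the parameter is polynomial in $\nu$ and $\log t$. So we can afford a number $t$ of instances that is subexponential in $\nu$, and then even long outputs are shorter than $t$.

\begin{proof}[Proof of Theorem~\ref{thm:subexp}]
As before we may assume that $\Pi$ is as in Section~\ref{sec:general}. Use the construction there with $t=\lceil2^{\nu^\gamma}\rceil$. Then $\log(t\nu)=O(\nu^\gamma)$, so \eqref{eq:k} gives $k=O(\nu^{2+2\gamma})$. The outputs of the compression have length at most
\[
s=2^{O(\nu^{\eta(2+2\gamma)})}=2^{o(\nu^\gamma)},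
\]
because $\eta(2+2\gamma)<\gamma$. Hence $t\ge s+1$ for all large $\nu$, and by Lemma~\ref{lem:equiv} the map $\Phi$, defined as in the proof of Theorem~\ref{thm:main}, satisfies the hypotheses of Lemma~\ref{lem:fs}. Let $S_\nu$ be the set that this lemma provides. The order of $G$ and $R$ is polynomial in $t$ and $\nu$, so the size of $R$ and the time to compute $\Phi$ are $2^{O(\nu^\gamma)}$. The set $S_\nu$ consists of at most $\binom\nu2+1$ strings of length at most $s$. The guessing procedure, with $R$, $S_\nu$, the numbers $t,q$ and the partition of $W$ as advice and a table for small $\nu$, proves the first claim.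

For the second claim, let $\Lambda\in\mathrm{NP}$, and fix a reduction from $\Lambda$ to HIS that maps inputs of length $n$ to graphs with at most $n^b$ vertices for all large $n$. Given $\gamma'>0$, choose $0<\gamma<\min(1,\gamma'/b)$ and then some $\eta$ with $0<\eta<\gamma/(2+2\gamma)$. With the advice of the first claim for all $\nu\le n^b$, non-membership in $\Lambda$ is decided nondeterministically with time and advice $2^{O(n^{b\gamma})}$. This is at most $2^{n^{\gamma'}}$ for large $n$, since $b\gamma<\gamma'$; the remaining $n$ are handled by a table. So $\Lambda\in\mathrm{coNTIME}(2^{n^{\gamma'}})/2^{n^{\gamma'}}$.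
\end{proof}

\section{A gap version}\label{sec:gap}

For Theorem~\ref{thm:gap} we combine instances of \textsc{Independent Set} that have a large gap themselves. We use the following theorem of Zuckerman \cite{zuckerman}: for every $\varepsilon>0$, every language in NP has a polynomial-time many-one reduction to the problem of distinguishing $\nu$-vertex graphs with $\alpha\ge\nu^{1-\varepsilon}$ from those with $\alpha\le\nu^{\varepsilon}$.

The blow-up of Section~\ref{sec:general} is too wasteful now. Even in a no-instance a single part is an independent set of $M>\nu$ vertices, whereas in a yes-instance, with $a=1$, we have $k\le\nu M<M^2$. So sizes $k$ and $k^\delta$ cannot be separated in this way if $\delta\le\frac12$. We replace the blow-up by a $p$-fold lexicographic power of the $\Gamma_i$, in which every part is itself a smaller power. In a yes-instance the solution grows to about $\nu^{p(1-\varepsilon)}$. In a no-instance all $H$-free sets will turn out to have at most $\nu^2$ vertices, whatever $p$ is, if $\varepsilon$ is chosen small enough in terms of $p$ and $h$.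

With such a gap, constant factors no longer matter. We need not keep count of the colors, and it suffices that \emph{some} bounded number of pairwise active heavy sets is impossible, namely $h$. This is why the class $\mathcal C_1$ suffices here, no $D_j$ are needed, and the coloring of $H$ plays no role.

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $V(H)=\{1,\dots,h\}$, fix an integer $p\ge6/\delta$, and put $\varepsilon=\frac1{2hp}$, so $\varepsilon<\frac12$.

\emph{Construction.} Let $d\ge1$ be an integer, $t=\nu^d$, and let $\Gamma_1,\dots,\Gamma_t$ be graphs on $[\nu]$, $\nu\ge2$. Let
\[
W=[t]\times[\nu]^p,\qquad N=|W|=\nu^{d+p},\qquad k=\lceil\nu^{1-\varepsilon}\rceil^p .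
\]
By Bertrand's postulate there is a prime $q=O(\log\nu)$ with $q\ge h$ and $q>c_0\ln N$; the implied constants in this proof depend only on $H,d,p$. Let $R$ be an $(H,q)$-rich graph on $W$ (Lemma~\ref{lem:rich}), chosen depending only on $\nu$ and $d$. Two distinct vertices $(i,x_1,\dots,x_p)$ and $(i',x'_1,\dots,x'_p)$ form an active pair if $i\ne i'$, or if $i=i'$ and $x_lx'_l\in E(\Gamma_i)$, where $l$ is the first index with $x_l\ne x'_l$. The edges of $G$ are the active edges of $R$.

\emph{Some $\Gamma_i$ has $\alpha(\Gamma_i)\ge\nu^{1-\varepsilon}$.} Let $I$ be an independent set of $\Gamma_i$ with $|I|\ge\nu^{1-\varepsilon}$. Then $\{i\}\times I^p$ contains no active pair, so $\alpha(G)\ge|I|^p\ge k$. This holds regardless of the other graphs.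

\emph{All $\Gamma_i$ have $\alpha(\Gamma_i)\le\nu^\varepsilon$.} Let $G[S]$ be $H$-free. For $0\le l\le p$, a \emph{block of level $l$} is the set of all vertices with given $i$ and given $x_1,\dots,x_{p-l}$. Blocks of level $0$ are single vertices, and there is one block of level $p$ for each $i$. Let $g_l$ be the maximum of $|S\cap Q|$ over all blocks $Q$ of level $l$, so $g_0\le1$. Call a block \emph{heavy} if it contains at least $q$ vertices of $S$, and \emph{light} otherwise.

Any $h$ heavy disjoint blocks that are pairwise active would contain $q$-sets $A_1,\dots,A_h\subseteq S$ as in Lemma~\ref{lem:plant}(i), so $G[S]$ would not be $H$-free. Hence: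
\begin{equation}\label{eq:noheavy}
\text{no $h$ pairwise disjoint heavy blocks are pairwise active.}
\end{equation}

For $l\ge1$, a block of level $l$ with first coordinate $i$ splits into $\nu$ blocks of level $l-1$, its \emph{children}, indexed by the value $x\in[\nu]$ of the next coordinate $x_{p-l+1}$. Two vertices in different children $x$ and $y$ differ first in this coordinate, so these children are active if $xy\in E(\Gamma_i)$. By \eqref{eq:noheavy}, the indices of the heavy children form a set that contains no clique of size $h$ of $\Gamma_i$, and it contains no independent set with more than $b=\lfloor\nu^\varepsilon\rfloor$ elements. So by \eqref{eq:ramsey} the number of heavy children is less than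
\[
R(h,b+1)\le\binom{h+b-1}{h-1}=\prod_{j=1}^{h-1}\frac{b+j}{j}\le(b+1)^{h-1}=:\rho .
\]
The light children contain altogether at most $\nu q$ vertices of $S$. Hence $g_l\le\nu q+\rho\,g_{l-1}$ for $1\le l\le p$, and with $g_0\le1$ and $\rho\ge1$,
\[
g_p\le\rho^p+\nu q(1+\rho+\dots+\rho^{p-1})\le(p+1)\,\nu q\rho^p .
\]

Distinct blocks of level $p$ are active, so by \eqref{eq:noheavy} fewer than $h$ of them are heavy. Moreover, $S$ meets fewer than $hq$ of them, since $hq$ vertices of $S$ from distinct blocks of level $p$ would be pairwise active, and $G[S]$ would contain an induced $H$ by Lemma~\ref{lem:plant}. Therefore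
\[
|S|\le h\,g_p+hq\cdot q=O(\nu q^2\rho^p).
\]
Here $\rho^p\le(2\nu^\varepsilon)^{p(h-1)}=O(\nu^{\varepsilon p(h-1)})=O(\nu^{1/2})$ by the choice of $\varepsilon$, and $q=O(\log\nu)$. Hence $|S|\le\nu^2$ for all large $\nu$. On the other hand, $k^\delta\ge\nu^{\delta p(1-\varepsilon)}\ge\nu^3$, because $\delta p\ge6$ and $\varepsilon\le\frac12$. So $|S|<k^\delta$ for all large $\nu$, and $(G,k)$ is a NO instance.

\emph{Conclusion.} Suppose that the promise problem has a compression with output length at most $k^c+c$, $c\ge1$ an integer. Since $k\le\nu^p$, the outputs have length at most $s=\nu^{pc}+c$. We take $d=pc+1$, so that $t=\nu^d\ge s+1$ for large $\nu$. Let $\Phi(\Gamma_1,\dots,\Gamma_t)$ be the output on $(G,k)$. By the two cases above, Lemma~\ref{lem:fs} applies for all large $\nu$, where $P_{\mathrm{yes}}$ and $P_{\mathrm{no}}$ consist of the graphs on $[\nu]$ with $\alpha\ge\nu^{1-\varepsilon}$ and with $\alpha\le\nu^\varepsilon$, respectively; these sets are disjoint as $\varepsilon<\frac12$. The guessing procedure, with $R$ and the set from Lemma~\ref{lem:fs} as polynomial-size advice and a table for small $\nu$, accepts all graphs with $\alpha\le\nu^\varepsilon$ and no graph with $\alpha\ge\nu^{1-\varepsilon}$.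 We compose it with Zuckerman's reduction from a language in NP, taking as advice the advice for all $\nu$ up to the polynomial bound on the order of the graphs that the reduction produces. This shows that the complement of the language is in $\mathrm{NP/poly}$. So $\mathrm{NP}\subseteq\mathrm{coNP/poly}$.

\emph{Classes $\Pi$.} Let $\mathcal C_1\subseteq\Pi\subseteq\{H\text{-free graphs}\}$. If $\alpha(G)\ge k$, then $G$ has a $\Pi$-set of size exactly $k$. If every $H$-free induced subgraph has fewer than $k^\delta$ vertices, then there is no $\Pi$-set of size at least $k^\delta$. So a compression for the task stated for $\Pi$ is also one for the promise problem. If $\Pi$ contains all complete graphs instead, then $\overline\Pi$ contains all edgeless graphs and consists of $\overline H$-free graphs, and we apply the result to $\overline\Pi$, replacing $G$ by $\overline G$.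
\end{proof}

By Lemma~\ref{lem:structure}, Theorem~\ref{thm:gap} covers every non-trivial hereditary property up to complementation. It also implies Theorem~\ref{thm:main}: a compression for $\Pi$-\textsc{Induced Subgraph} solves the gap task, since for $k\ge1$ ``no $\Pi$-set of size at least $k^\delta$'' implies ``no $\Pi$-set of size $k$'', and for $k=0$ the NO case does not occur when $\mathcal C_1\subseteq\Pi$. The direct proof in Section~\ref{sec:general} avoids Zuckerman's theorem, and its smaller parameter \eqref{eq:k} is what Theorem~\ref{thm:subexp} needs.

\begin{remark}
The gap cannot be widened arbitrarily. Let $\Pi$ be hereditary and contain all complete and all edgeless graphs, let $c>0$ be a constant, and choose an integer $k_0\ge1$ such that $\frac c2\log_2k\le k$ for all $k\ge k_0$. Consider the task of distinguishing, for $k\ge k_0$, ``some $\Pi$-set of size $k$'' from ``no $\Pi$-set of size at least $\frac c2\log_2k$''. It has a polynomial kernel. Indeed, let $n=|V(G)|$. If $n\le k^c$, the instance is already small. If $n>k^c$, put $m=\lfloor\frac12\log_2n\rfloor+1$. By \eqref{eq:ramsey}, $R(m,m)\le4^{m-1}\le n$, so $G$ has a clique or an independent set of size $m>\frac12\log_2n>\frac c2\log_2k$.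 Thus $G$ is not a no-instance, and we may output the fixed yes-instance $(K_{k_0},k_0)$. So for such $\Pi$ the bound $k^\delta$ in Theorem~\ref{thm:gap} cannot be lowered to $O(\log k)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Parameterized Algorithms For Graph Modification Problems},
\texttt{https://www.imsc.res.in/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 397/\allowbreak HBNI\%20Th110.pdf?sequence=1}.

\bibitem{zuckerman}
D. Zuckerman,
\emph{Linear degree extractors and the inapproximability of Max Clique and Chromatic Number},
Theory of Computing 3 (2007), 103--128.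

\end{thebibliography}
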